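# Soluble sets of sublocales are exactly soluble

## Frames, nuclei and sublocales

**Frames and locales.** A frame is a complete lattice in which finite meets distribute over arbitrary joins. A frame map preserves finite meets and arbitrary joins, including top and bottom. A locale $X$ is given by its frame $\mathcal O(X)$, and a locale map $g\colon Y\to X$ is a frame map in the other direction, written $g^\sharp\colon\mathcal O(X)\to\mathcal O(Y)$. So $g$ is monic in locales exactly when $g^\sharp$ is epic in frames, and $g$ is epic exactly when $g^\sharp$ is monic. In particular, if $g^\sharp$ is injective then $g$ is epic, and if $g^\sharp$ is surjective then $g$ is monic. The empty locale has the frame with $0=1$, and only the empty locale maps to it.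

*Example.* The Sierpiński locale $\mathbb S$ has $\mathcal O(\mathbb S)=\{0<u<1\}$. A map $g\colon Y\to\mathbb S$ is the same as one element $v=g^\sharp(u)\in\mathcal O(Y)$.

**Nuclei and sublocales.** Write $L=\mathcal O(X)$. A nucleus on $L$ is a map $j\colon L\to L$ with $a\le j(a)=j(j(a))$ and $j(a\wedge b)=j(a)\wedge j(b)$. Its fixed elements form a frame, and $j$ is a surjective frame map onto that frame. Conversely, a surjective frame map out of $L$ has the same kernel as exactly one nucleus. A sublocale $S$ of $X$ is thus the same as a nucleus $j_S$. The set $NL$ of nuclei with the pointwise order is a frame, and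
$$S\le T\iff j_S\ge j_T ,$$
so $\mathrm{Sub}(X)$ is the opposite of $NL$. In particular $\mathrm{Sub}(X)$ is a distributive lattice. Two sublocales are *disjoint* if their meet is the empty sublocale $\emptyset$.

**Closed and open sublocales.** For $a\in L$ let $c(a)=a\vee(-)$ and $o(a)=a\to(-)$. The first is the nucleus of the closed sublocale $X\setminus a$, with frame $\uparrow a$ and frame map $b\mapsto a\vee b$. The second is the nucleus of the open sublocale $a$, with frame $\downarrow a$ and frame map $b\mapsto a\wedge b$. They are complements of each other in $NL$. The map $c=c_L\colon L\to NL$ is a frame map, and it is injective because $c(a)(0)=a$. For a nucleus $n$ we have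
$$c(b)\le n\iff b\le n(0). \tag{1}$$

*Example.* On $\{0<u<1\}$ there are four nuclei: $c(0)=\mathrm{id}$, the nucleus $c(u)$ sending $0\mapsto u$, the nucleus $o(u)$ sending $u\mapsto 1$ and fixing $0$, and the constant $1$. So $\mathbb S$ has the four sublocales $\mathbb S$, the closed point $\mathbb S\setminus u$, the open point $u$, and $\emptyset$. The frame $N\mathcal O(\mathbb S)$ is the four-element Boolean algebra.

**Dense sublocales.** A sublocale $S$ is dense if $j_S(0)=0$. The nucleus $\neg\neg$ defines a dense sublocale $X_{\neg\neg}$, and every dense sublocale contains it. Indeed, if $j(0)=0$ then $j(a)\wedge\neg a\le j(a)\wedge j(\neg a)=j(0)=0$, so $j(a)\le\neg\neg a$.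

*Example.* In $\mathbb R$, the surjection $U\mapsto U\cap\mathbb Q$ defines the sublocale $\mathbb Q$, which is dense. Put $D=\mathbb R_{\neg\neg}$, whose frame consists of the regular open sets. Then $D\le\mathbb Q$, and $D\neq\emptyset$ because $\neg\neg 0=0\ne1$. The subspace of irrationals is also dense, so it contains $D$ as well. Thus $\mathbb Q$ and the irrationals are not disjoint as sublocales.

## Pulling sublocales back, and the locale $X_d$

For $g\colon Y\to X$ and a sublocale $S$ of $X$, let $g^*(S)$ be the pullback, a sublocale of $Y$. A map $g$ factors through $S$ iff $g^*(S)=Y$. We use the following facts, which are standard (Isbell; Johnstone, *Stone Spaces*, II.2; Picado–Pultr, *Frames and Locales*). The first is quoted, and the others we derive.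

**(a)** Pullback of sublocales along $g$ is a frame map $N(g)\colon N\mathcal O(X)\to N\mathcal O(Y)$, functorial in $g$, with $N(g)(c(a))=c(g^\sharp a)$.

In terms of sublocales, $g^*$ preserves all meets, finite joins and hence complements, and $g^*(X\setminus a)=Y\setminus g^\sharp a$. In particular pullbacks of closed sublocales are closed.

*Example.* If $g\colon Y\to\mathbb S$ corresponds to $v\in\mathcal O(Y)$, then $g^*$ sends the closed point to $Y\setminus v$ and the open point to the open sublocale $v$.

**(b)** For $j\in NL$,
$$j=\bigvee_{a\in L}c(j(a))\wedge o(a). \tag{2}$$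
Hence two frame maps out of $NL$ that agree on closed nuclei are equal, that is, $c_L$ is epic in frames.

*Proof.* For $\ge$, at $x\in L$ we have $(j(a)\vee x)\wedge(a\to x)=(j(a)\wedge(a\to x))\vee x$, since $x\le a\to x$. Moreover $j(a)\wedge(a\to x)\le j(a)\wedge j(a\to x)=j(a\wedge(a\to x))\le j(x)$. For $\le$, the term with $a=x$ takes at $x$ the value $(j(x)\vee x)\wedge 1=j(x)$. For the last sentence, frame maps that agree on $c(a)$ agree on its complement $o(a)$, hence by (2) everywhere. $\square$

**The locale $X_d$.** Let $X_d$ be the locale with $\mathcal O(X_d)=NL$, and let $\delta\colon X_d\to X$ be the map with $\delta^\sharp=c_L$. By (b), $\delta$ is monic.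

*Example.* $\mathbb S_d$ is the discrete two-point space, and $\delta$ is the continuous bijection onto $\mathbb S$.

**(c)** For every sublocale $T$ of $X$,
$$\delta^*(T)=X_d\setminus j_T, \tag{3}$$
where $j_T\in NL$ is regarded as an open of $X_d$. In particular $\delta^*$ is injective on sublocales.

*Proof.* $N(\delta)$ and $c_{NL}$ are both frame maps $NL\to N(NL)$. By (a), $N(\delta)(c_L(a))=c_{NL}(\delta^\sharp a)=c_{NL}(c_L(a))$, so they agree on closed nuclei. By (b) they are equal, and (3) says this at $j_T$. Injectivity holds because $c_{NL}$ is injective. $\square$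

**(d)** If $A,B$ are complementary sublocales of $Y$, and $Q,Q'$ are sublocales of $Y$ with the same pullbacks to $A$ and to $B$, then $Q=Q'$.

*Proof.* $Q=Q\wedge(A\vee B)=(Q\wedge A)\vee(Q\wedge B)$, and the same for $Q'$. $\square$

## Soluble and exactly soluble sets

Let $\Sigma$ be a set of sublocales of $X$.

**Definition ($\Sigma$-closing).** A map $g\colon Y\to X$ is $\Sigma$-closing if $g^*(S)$ is closed in $Y$ for every $S\in\Sigma$.

*Example.* By (c), $\delta$ is $\Sigma$-closing for every $\Sigma$. If $\Sigma$ consists of the open point of $\mathbb S$, a map $Y\to\mathbb S$ with associated $v\in\mathcal O(Y)$ is $\Sigma$-closing iff the open sublocale $v$ is closed, that is, iff $v$ has a complement in $\mathcal O(Y)$.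

**Definition (soluble).** $\Sigma$ is soluble if there is a $\Sigma$-closing map $d_\Sigma\colon X[\Sigma]\to X$ through which every $\Sigma$-closing map factors uniquely.

*Example.* For $X=\mathbb S$ and $\Sigma$ the open point, a $\Sigma$-closing map is a complemented $v\in\mathcal O(Y)$. That is the same as a map from $Y$ to the discrete two-point space. So $\Sigma$ is soluble, with $X[\Sigma]=\mathbb S_d$.

**Definition ($X\langle\Sigma\rangle$, exactly soluble).** Let $J_\Sigma=\{j_S:S\in\Sigma\}$, and let $M_\Sigma\subseteq NL$ be the subframe generated by $c(L)\cup J_\Sigma$. Let $X\langle\Sigma\rangle$ be the locale with frame $M_\Sigma$. It has a canonical map $p\colon X\langle\Sigma\rangle\to X$, with $p^\sharp=c_L\colon L\to M_\Sigma$, and a canonical map $X_d\to X\langle\Sigma\rangle$ given by the inclusion $M_\Sigma\subseteq NL$. The composite $X_d\to X\langle\Sigma\rangle\to X$ is $\delta$. We say that $\Sigma$ is exactly soluble if $X\langle\Sigma\rangle$, with its map $p$, has the universal property of $X[\Sigma]$.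

*Example.* For the open point of $\mathbb S$, $M_\Sigma$ is generated by $c(u)$ and $o(u)$, so $M_\Sigma=NL$ and $X\langle\Sigma\rangle=\mathbb S_d=X[\Sigma]$. This $\Sigma$ is exactly soluble.

Three facts come with the problem.

* **K1.** The following are equivalent: (i) $\Sigma$ is exactly soluble; (ii) $p\colon X\langle\Sigma\rangle\to X$ is monic in locales; (iii) $X_d\to X\langle\Sigma\rangle$ is a pullback-stable epimorphism in locales; (iv) $X_d\to X\langle\Sigma\rangle$ is a hereditary epimorphism, that is, remains epic under pullback along sublocale inclusions; (v) every sublocale in $\Sigma$ pulls back to a closed sublocale of $X\langle\Sigma\rangle$; (vi) every closed sublocale of $X\langle\Sigma\rangle$ is the pullback of some sublocale of $X$.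
* **K2.** $\{S\}$ is exactly soluble iff $S$ is complemented in $\mathrm{Sub}(X)$.
* **K3.** If $X$ is spatial, $\{S\}$ is soluble iff $S$ is complemented in $\mathrm{Sub}(X)$. Hence for spatial $X$ and singleton $\Sigma$, soluble implies exactly soluble.

Exactly soluble sets are soluble by definition. The question is about the converse: **are there a locale $X$ and a set $\Sigma$ of sublocales of $X$ such that $\Sigma$ is soluble but not exactly soluble?** In other words, can the universal solution $X[\Sigma]$ exist without being the obvious candidate $X\langle\Sigma\rangle$? The source of the problem ("Topology Proceedings", http://topology.nipissingu.ca/tp/reprints/v29/tp29211.pdf) states this as open in general and settles only the case in K3.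

The answer is no.

**Theorem A.** For every locale $X$, every soluble set $\Sigma$ of sublocales of $X$ is exactly soluble. Hence there are no $X,\Sigma$ such that $X[\Sigma]$ exists but does not coincide with $X\langle\Sigma\rangle$.

## Three cases by hand: all sublocales, one complemented sublocale, and $\mathbb Q$ in $\mathbb R$

We first see how much of the universal property $X\langle\Sigma\rangle$ has for free. Part 2 below contains (i)$\Leftrightarrow$(ii) of K1; we prove it because its argument returns later.

**Proposition 2.** Let $\Sigma$ be any set of sublocales of $X$.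

1. Every $\Sigma$-closing map $g\colon Y\to X$ factors through $p$ in at least one way.
2. $\Sigma$ is exactly soluble iff $p$ is monic. In that case $p^*(T)=X\langle\Sigma\rangle\setminus j_T$ for every $T$ with $j_T\in M_\Sigma$.

*Proof.* (1) The set $K_g=\{j\in NL: N(g)(j)\in c(\mathcal O(Y))\}$ is the preimage of a subframe under a frame map, so it is a subframe. It contains $c(L)$ by (a), and $J_\Sigma$ because $g$ is $\Sigma$-closing. So $M_\Sigma\subseteq K_g$. Since $c_{\mathcal O(Y)}$ is injective, there is a frame map $\varphi\colon M_\Sigma\to\mathcal O(Y)$ with $c(\varphi(j))=N(g)(j)$. Then $c(\varphi(c_L(a)))=c(g^\sharp a)$ gives $\varphi c_L=g^\sharp$, so $g=ph$ with $h^\sharp=\varphi$.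

(2) Suppose $\Sigma$ is exactly soluble and $pf_1=pf_2$. This common map is $\Sigma$-closing, since pullbacks of closed sublocales are closed, so $f_1=f_2$ by uniqueness. Conversely let $p$ be monic, so that $c_L\colon L\to M_\Sigma$ is epic in frames. The restriction of $N(p)$ to $M_\Sigma$ and the map $c_{M_\Sigma}$ are frame maps $M_\Sigma\to N(M_\Sigma)$, and they agree on $c_L(L)$: $N(p)(c_L(a))=c_{M_\Sigma}(p^\sharp a)=c_{M_\Sigma}(c_L(a))$. So they are equal, which is the formula for $p^*(T)$. In particular $p$ is $\Sigma$-closing. Factorizations through $p$ exist by (1), and they are unique because $p$ is monic. $\square$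

**All sublocales.** If $\Sigma=\mathrm{Sub}(X)$ then $M_\Sigma=NL$ and $p=\delta$, which is monic. So $\mathrm{Sub}(X)$ is exactly soluble and $X[\Sigma]=X_d$.

**One complemented sublocale.** Let $S$ be complemented with complement $S'$, and put $j=j_S$, $k=j_{S'}$, which are complements in $NL$. We show that $p$ is monic. Let $\varphi_1,\varphi_2\colon M_{\{S\}}\to\mathcal O(W)$ be frame maps that agree on $c(L)$, and let $g\colon W\to X$ be given by $g^\sharp=\varphi_ic_L$. We claim that
$$g^*(S)=W\setminus\varphi_i(j)\quad\text{for } i=1,2.$$
Given this, $\varphi_1(j)=\varphi_2(j)$, so $\varphi_1,\varphi_2$ agree on generators and are equal.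

Put $w=\varphi_i(j)$. In $NL$ the nucleus $c(a)\vee j$ has value at least $j(c(a)(0))=j(a)$ at $0$, so (1) gives $c(j(a))\le c(a)\vee j$. Hence $c(j(a))\vee j=c(a)\vee j$, and applying $\varphi_i$, the map $L\to{\uparrow w}$, $a\mapsto g^\sharp(a)\vee w$, takes the same value at $a$ and $j(a)$. So $W\setminus w\to X$ factors through $S$, that is, $W\setminus w\le g^*(S)$. In the same way $c(k(a))\le c(a)\vee k$. Meeting with $j$ and using $j\wedge k=0$ gives $c(k(a))\wedge j=c(a)\wedge j$. So the open sublocale $w$ maps into $S'$, that is, $w\le g^*(S')$. Since $g^*(S)$ and $g^*(S')$ are disjoint,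
$$g^*(S)=(g^*(S)\wedge(W\setminus w))\vee(g^*(S)\wedge w)=W\setminus w.$$
So $p$ is monic, and $\{S\}$ is exactly soluble by Proposition 2. This is the "if" half of K2.

**The sublocale $\mathbb Q$ of $\mathbb R$.** Let $\Sigma=\{\mathbb Q\}$ and $j=j_{\mathbb Q}$. The elements $c(u)\vee(c(v)\wedge j)$ with $u,v\in\mathcal O(\mathbb R)$ are closed under joins and finite meets, so they make up all of $M_\Sigma$. Recall $D=\mathbb R_{\neg\neg}\le\mathbb Q$. We construct two different frame maps $\varphi_1,\varphi_2\colon M_\Sigma\to\mathcal O(D)$ that agree on $c(L)$.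

* Pulling back along $D\to\mathbb Q$ makes $j$ become $0$. Precisely, the inclusion $D\to\mathbb R$ is $\Sigma$-closing because $D\wedge\mathbb Q=D$ is the whole of $D$, so the map $\varphi$ of Proposition 2(1) gives $\varphi_1$ with $\varphi_1(c(u))=\neg\neg u$ and $\varphi_1(j)=0$.
* Define $\varphi_2\big(c(u)\vee(c(v)\wedge j)\big)=\neg\neg(u\vee v)$. This is the frame map $n\mapsto n\wedge j$ to $M_\Sigma\cap{\downarrow j}=\{c(v)\wedge j\}$, followed by $c(v)\wedge j\mapsto\neg\neg v$. We must check that the second map is well defined. If $c(v)\wedge j=c(v')\wedge j$, then $(\mathbb R\setminus v)\vee\mathbb Q=(\mathbb R\setminus v')\vee\mathbb Q$. An irrational point $x$ gives a closed sublocale $\{x\}$ with $\{x\}\wedge\mathbb Q=\emptyset$, so by distributivity $\{x\}\le(\mathbb R\setminus v)\vee\mathbb Q$ iff $\{x\}\le\mathbb R\setminus v$. So $v$ and $v'$ contain the same irrationals. Hence $v$ lies in the closure of $v'$ and conversely, and $\neg\neg v=\neg\neg v'$. Preservation of finite meets, joins, bottom and top (the top is $j=c(1)\wedge j$) is then immediate. So $\varphi_2(c(u))=\neg\neg u$ and $\varphi_2(j)=1$.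

These maps differ since $0\ne1$ in $\mathcal O(D)$, so $p$ is not monic and $\{\mathbb Q\}$ is not exactly soluble. By K3 and K2 it is not soluble either.

## Why $X\langle\Sigma\rangle$ cannot serve as the test object

Suppose $\Sigma$ is soluble. Proposition 2(1) factors $d_\Sigma$ through $p$. The first thing to try is to factor $p$ through $d_\Sigma$ and show that the two factorizations are inverse to each other. For that $p$ must be $\Sigma$-closing, and one would like to show $p^*(S)=X\langle\Sigma\rangle\setminus j_S$ for $S\in\Sigma$. Pulled back along $X_d\to X\langle\Sigma\rangle$, both sides become $X_d\setminus j_S$, by (c). To conclude, we would need pullback along the epimorphism $X_d\to X\langle\Sigma\rangle$ to be injective on sublocales, and here the argument stops. In the case of $\mathbb Q$, let $f\colon D\to X\langle\Sigma\rangle$ have $f^\sharp=\varphi_2$. Then $f^*p^*(\mathbb Q)=D\wedge\mathbb Q=D$, whereas $f^*(X\langle\Sigma\rangle\setminus j)=D\setminus 1=\emptyset$. So the two sublocales differ although they agree on $X_d$.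

Hence solubility has to be used. It says something only about maps already known to be $\Sigma$-closing, and for $p$ this is equivalent to the conclusion we want, by K1. The $\Sigma$-closing maps we do have are $\delta$ and maps that factor through $\delta$, but these make *every* sublocale closed and so distinguish nothing. What is needed is this: given $T$ with $j_T\notin M_\Sigma$, a map that closes all of $\Sigma$ but does not close $T$.

## Regluing the pieces of $X_d$ in the opposite order

Put $m=j_T$. In $X_d$ the sublocale $T$ becomes the closed piece $X_d\setminus m$, with open complement $m$. We keep the two pieces but glue them the other way round: the piece $m$ is made closed, and the piece $X_d\setminus m$ is made open. On the new locale $Y$, $T$ pulls back to an open piece, and it should fail to be closed. An open of $Y$ is a pair $(x,y)$ with $x\le m$ an open of the first piece and $y\ge m$ an open of the second, subject to a condition $x\le R(y)$ with $R$ monotone. For the members of $\Sigma$ to be closed on $Y$, the pairs $(h\wedge m,h\vee m)$ with $h\in M_\Sigma$ should be open. This forces $R(y)\ge h\wedge m$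 whenever $h\le y$, since then $h\wedge m\le R(h\vee m)\le R(y)$. We take the smallest $R$ allowed. The obstruction met above disappears, because by (d) a sublocale of $Y$ is determined by its restrictions to two complementary pieces, and on each piece (c) applies.

**Lemma 1.** Let $Z$ be a locale, $H\subseteq\mathcal O(Z)$ a subframe, and $m\in\mathcal O(Z)$. For $y\in{\uparrow m}$ put $r(y)=\bigvee\{h\in H:h\le y\}\in H$, and let
$$P=\{(x,y)\in{\downarrow m}\times{\uparrow m}: x\le r(y)\}. \tag{4}$$

1. $P$ is a subframe of ${\downarrow m}\times{\uparrow m}$. Let $Y$ be the locale with $\mathcal O(Y)=P$.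
2. The projections $P\to{\downarrow m}$ and $P\to{\uparrow m}$ are surjective. They exhibit the open sublocale $m$ of $Z$ as a closed sublocale $A$ of $Y$, and the closed sublocale $Z\setminus m$ as an open sublocale $B$ of $Y$, with $A,B$ complementary in $\mathrm{Sub}(Y)$.
3. $\psi(h)=(h\wedge m,h\vee m)$ defines a frame map $\psi\colon H\to P$.
4. $(m,m)\in P$ if and only if $m\in H$.

*Example.* Let $Z$ be the discrete space $\{\alpha,\beta\}$, $m=\{\alpha\}$ and $H=\{0,1\}$. Then $r(m)=0$ and $r(1)=1$, so $P=\{(0,m),(0,1),(m,1)\}$ is a three-element chain. Thus $Y$ is the Sierpiński locale, with $\alpha$ as closed point and $\beta$ as open point. The pair $(m,m)$ is missing, and indeed $m\notin H$. With $H=\mathcal O(Z)$ one gets $r(m)=m$ and all four pairs.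

*Proof.* **Part 1: $P$ is closed under the frame operations.** The join $r(y)$ is itself in $H$, so $r(y)$ is the largest element of $H$ below $y$. The map $r$ is monotone and $r(1)=1$. Also $r(y_1\wedge y_2)=r(y_1)\wedge r(y_2)$: the right side is in $H$ and below $y_1\wedge y_2$, which gives $\ge$, and $\le$ is monotonicity. So $P$ contains the top $(m,1)$, and if $x_i\le r(y_i)$ for $i=1,2$ then $x_1\wedge x_2\le r(y_1\wedge y_2)$. If $x_i\le r(y_i)$ for all $i$ in a nonempty family, then $\bigvee x_i\le\bigvee r(y_i)\le r(\bigvee y_i)$. The empty join $(0,m)$ is in $P$.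

**Part 2: the two pieces.** For $x\le m$ we have $(x,1)\in P$, and for $y\ge m$ we have $(0,y)\in P$. So both projections are surjective. Let $e=(0,1)\in P$. Since $(x,y)\vee e=(x,1)$, the first projection identifies $p,q$ iff $p\vee e=q\vee e$. So it is the closed sublocale $A=Y\setminus e$. Since $(x,y)\wedge e=(0,y)$, the second identifies $p,q$ iff $p\wedge e=q\wedge e$. So it is the open sublocale $B=e$. These are complementary, and their frames are $\downarrow m$ and $\uparrow m$, the frames of the sublocales $m$ and $Z\setminus m$ of $Z$.

**Part 3: elements of $H$ survive.** We have $h\in H$ and $h\le h\vee m$, so $h\wedge m\le h\le r(h\vee m)$ and $\psi(h)\in P$. The maps $h\mapsto h\wedge m$ and $h\mapsto h\vee m$ are frame maps to $\downarrow m$ and $\uparrow m$, so $\psi$ is a frame map.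

**Part 4: $m$ survives only if it lies in $H$.** $(m,m)\in P$ means $m\le r(m)$. Always $r(m)\le m$ and $r(m)\in H$. So $m\le r(m)$ gives $m=r(m)\in H$, and $m\in H$ gives $r(m)=m$. $\square$

## Which sublocales are forced to be closed

**Theorem B.** Let $\Sigma$ be any set of sublocales of $X$ (soluble or not) and $T$ a sublocale of $X$. The following are equivalent:

1. every $\Sigma$-closing $g\colon Y\to X$ has $g^*(T)$ closed;
2. every $\Sigma$-closing $g\colon Y\to X$ that is both monic and epic in locales has $g^*(T)$ closed;
3. $j_T\in M_\Sigma$.

*Proof.* **(3)$\Rightarrow$(1).** For $\Sigma$-closing $g$, the proof of Proposition 2(1) shows that $M_\Sigma\subseteq K_g$. So if $j_T\in M_\Sigma$ then $N(g)(j_T)$ is a closed nucleus, that is, $g^*(T)$ is closed. **(1)$\Rightarrow$(2)** is trivial. The rest of the proof is **(2)$\Rightarrow$(3)**.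

**Step 1: the test map.** Apply Lemma 1 with $Z=X_d$, $H=M_\Sigma$, $m=j_T$. Since $c(L)\subseteq M_\Sigma$, we can define $g\colon Y\to X$ by $g^\sharp=\psi\circ c_L$, that is, $g^\sharp(a)=(c(a)\wedge m,\,c(a)\vee m)$.

**Step 2: compute every pullback on the two pieces.** The restriction $g|_A$ has frame map $a\mapsto c(a)\wedge m$. So it is the inclusion of the open sublocale $m$ into $X_d$ followed by $\delta$. Likewise $g|_B$ is the inclusion of $X_d\setminus m$ followed by $\delta$. By (c) and functoriality of pullback, for *every* sublocale $S$ of $X$,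
$$g^*(S)\wedge A=A\setminus(j_S\wedge m),\qquad g^*(S)\wedge B=B\setminus(j_S\vee m), \tag{5}$$
where $j_S\wedge m\in{\downarrow m}=\mathcal O(A)$ and $j_S\vee m\in{\uparrow m}=\mathcal O(B)$.

**Step 3: $g$ is $\Sigma$-closing.** Let $S\in\Sigma$. Then $j_S\in M_\Sigma=H$, so $\psi(j_S)=(j_S\wedge m,j_S\vee m)$ is an open of $Y$. The closed sublocale $Y\setminus\psi(j_S)$ restricts to $A\setminus(j_S\wedge m)$ and $B\setminus(j_S\vee m)$. By (5) and (d), $g^*(S)=Y\setminus\psi(j_S)$, which is closed.

**Step 4: $g$ is epic.** We show that $g^\sharp$ is injective. If $c(a)\wedge m=c(b)\wedge m$ and $c(a)\vee m=c(b)\vee m$, then $c(a)=c(b)$ by distributivity of $NL$, and $a=b$ since $c$ is injective.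

**Step 5: $g$ is monic.** Take $S=T$ in (5). On $A$ we remove $m\wedge m=m$, the top of $\downarrow m$, so $g^*(T)\wedge A=\emptyset$. On $B$ we remove $m\vee m=m$, the bottom of $\uparrow m$, so $g^*(T)\wedge B=B$. By (d), $g^*(T)=B$.

Let $f_1,f_2\colon W\to Y$ with $gf_1=gf_2$. Then
$$f_1^*(B)=(gf_1)^*(T)=(gf_2)^*(T)=f_2^*(B)=:W_B.$$
This is an open sublocale, given by some $w\in\mathcal O(W)$, and its closed complement is $W_A=f_1^*(A)=f_2^*(A)$. The restrictions of $f_1,f_2$ to $W_B$ land in $B$ and agree after composing with $g|_B$. The map $g|_B$ is monic, being a sublocale inclusion followed by the monic $\delta$, so $f_1$ and $f_2$ agree on $W_B$. In the same way they agree on $W_A$, since $g|_A$ is a sublocale inclusion followed by $\delta$. The map $W_A\sqcup W_B\to W$ has frame map $v\mapsto(v\vee w,v\wedge w)$, which is injective by distributivity, so it is epic. Hence $f_1=f_2$.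

**Step 6: read off the conclusion.** By (2), $g^*(T)$ is closed, say $g^*(T)=Y\setminus(x,y)$ with $(x,y)\in P$. Restricting to $A$ and $B$ and comparing with (5) for $S=T$ gives $x=m\wedge m=m$ and $y=m\vee m=m$. So $(m,m)\in P$, and Lemma 1(4) gives $j_T=m\in M_\Sigma$. $\square$

*Example.* Let $X=\mathbb S$, $\Sigma=\emptyset$ and let $T$ be the open point, so $m=o(u)$ and $M_\Sigma=\{0,c(u),1\}$. Then $r(m)=0$, $r(1)=1$ and $P=\{(0,m),(0,1),(m,1)\}$. Moreover $g^\sharp(u)=(c(u)\wedge o(u),c(u)\vee o(u))=(0,1)$. So $g$ is an isomorphism $Y\cong\mathbb S$: starting from the discrete $\mathbb S_d$, the construction has glued the two points back into $\mathbb S$, where $T$ is indeed not closed.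

## Proof of Theorem A

Let $\Sigma$ be soluble, and write $d=d_\Sigma\colon X[\Sigma]\to X$ and $M'=\mathcal O(X[\Sigma])$. We realize $M'$ as a subframe of $NL$ and show that this subframe is $M_\Sigma$.

**Step 1: $d$ is monic.** If $df_1=df_2$, the common map is $\Sigma$-closing, because pullbacks of closed sublocales are closed. So $f_1=f_2$ by uniqueness of factorization. Hence $d^\sharp$ is epic in frames.

**Step 2: a map from $M'$ to $NL$.** By (c), $\delta$ is $\Sigma$-closing, so $\delta=dq$ for some $q\colon X_d\to X[\Sigma]$. Thus $q^\sharp\colon M'\to NL$ and $q^\sharp d^\sharp=c_L$. For $z\in M'$ let $T_z$ be the sublocale of $X$ with nucleus $q^\sharp(z)$.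

**Step 3: every closed sublocale of $X[\Sigma]$ is pulled back from $X$.** We claim that
$$d^*(T_z)=X[\Sigma]\setminus z\qquad(z\in M'). \tag{6}$$
This says that the frame maps $N(d)\circ q^\sharp$ and $c_{M'}$ from $M'$ to $N(M')$ coincide. Precompose with $d^\sharp$ and use (a):
$$N(d)\,q^\sharp d^\sharp=N(d)\,c_L=c_{M'}\,d^\sharp .$$
Since $d^\sharp$ is epic, the two maps coincide. Also, $c_{M'}=N(d)q^\sharp$ is injective, so $q^\sharp$ is injective.

**Step 4: $q^\sharp(M')\subseteq M_\Sigma$.** Let $z\in M'$. Every $\Sigma$-closing $g$ factors as $g=dh$, so $g^*(T_z)=h^*(d^*(T_z))$ is the pullback of a closed sublocale by (6), hence closed. So $T_z$ satisfies condition 1 of Theorem B, and $q^\sharp(z)=j_{T_z}\in M_\Sigma$.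

**Step 5: $M_\Sigma\subseteq q^\sharp(M')$.** The image $q^\sharp(M')$ is a subframe, so it suffices to find the generators in it. First, $c(a)=q^\sharp(d^\sharp a)$. Next, for $S\in\Sigma$ the sublocale $d^*(S)$ is closed, say $d^*(S)=X[\Sigma]\setminus k_S$. Then $\delta^*(S)=q^*d^*(S)=X_d\setminus q^\sharp(k_S)$, while (3) gives $\delta^*(S)=X_d\setminus j_S$. Hence $j_S=q^\sharp(k_S)$.

**Step 6: conclusion.** $q^\sharp$ is an isomorphism of $M'$ onto $M_\Sigma$ with $q^\sharp d^\sharp=c_L=p^\sharp$. So $X\langle\Sigma\rangle\cong X[\Sigma]$ over $X$, and $p\colon X\langle\Sigma\rangle\to X$ has the universal property. $\blacksquare$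

With K1, *soluble*, *exactly soluble* and conditions (ii)–(vi) of K1 are all equivalent, for every locale $X$ and every $\Sigma$.

## Saturated sets, unions and finite sets

**Definition (saturated).** A set $\Sigma$ of sublocales is saturated if it contains every $T$ such that $g^*(T)$ is closed for all $\Sigma$-closing maps $g$. The saturation of $\Sigma$ is the set of all such $T$.

*Example.* On $\mathbb S$, the identity is $\emptyset$-closing, so the saturation of $\emptyset$ is exactly the set of closed sublocales.

**Corollary 1.** The assignment $T\mapsto j_T$ identifies the saturated sets with all subframes $M$ satisfying $c(L)\subseteq M\subseteq NL$. The saturated soluble sets correspond exactly to those $M$ for which $L\to M$ is an epimorphism of frames.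

*Proof.* By Theorem B the saturation of $\Sigma$ is $\{T:j_T\in M_\Sigma\}$. So if $\Sigma$ is saturated then $J_\Sigma=M_\Sigma$ is such a subframe, and it determines $\Sigma$. Conversely, given $M$, the set $\Sigma=\{T:j_T\in M\}$ has $J_\Sigma=M$, hence $M_\Sigma=M$, so it is saturated. By Theorem A, $\Sigma$ is soluble iff it is exactly soluble, and by Proposition 2(2) this holds iff $p$ is monic, that is, iff $L\to M_\Sigma$ is epic. $\square$

**Corollary 2.** Arbitrary unions of (exactly) soluble sets are exactly soluble. In particular every set of complemented sublocales is exactly soluble.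

*Proof.* Let $\Sigma_i$ be soluble, and let $R\to X$ be the wide pullback of the maps $d_{\Sigma_i}$, which exists because locales are complete. A map $g$ to $X$ is $\bigcup\Sigma_i$-closing iff it is $\Sigma_i$-closing for each $i$. This holds iff $g$ factors, uniquely, through each $d_{\Sigma_i}$ (a map that factors through $d_{\Sigma_i}$ is $\Sigma_i$-closing), and hence iff $g$ factors, uniquely, through $R\to X$. In particular $R\to X$ is itself $\bigcup\Sigma_i$-closing. So $\bigcup\Sigma_i$ is soluble, and Theorem A applies. A set of complemented sublocales is a union of singletons that are exactly soluble by K2. $\square$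

**Corollary 3.** Let $X$ be any locale and $\Sigma$ a finite set of sublocales. Then $\Sigma$ is soluble iff every member of $\Sigma$ is complemented in $\mathrm{Sub}(X)$. In particular the spatiality hypothesis in K3 can be dropped.

*Proof.* "If" is Corollary 2. For "only if", let $\Sigma=\{S_1,\dots,S_n\}$ be soluble.

**Step 1: properties of $p$.** Write $X'=X\langle\Sigma\rangle$. By Theorem A, $\Sigma$ is exactly soluble. By Proposition 2(2), $p\colon X'\to X$ is monic and $p^*(S_i)=X'\setminus k_i$ with $k_i=j_{S_i}\in M_\Sigma$. Also $p$ is epic, since $p^\sharp=c_L\colon L\to M_\Sigma$ is injective.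

**Step 2: cut $X'$ into finitely many pieces.** For $I\subseteq\{1,\dots,n\}$ put
$$A_I=\bigwedge_{i\in I}k_i\wedge\bigwedge_{i\notin I}p^*(S_i)\in\mathrm{Sub}(X'), \tag{7}$$
where $k_i$ stands for the open sublocale. Since $k_i$ and $p^*(S_i)$ are complementary, the $A_I$ are pairwise disjoint, and expanding $X'=\bigwedge_i(k_i\vee p^*(S_i))$ shows that their join is $X'$.

**Step 3: each piece is a sublocale of $X$.** $\mathcal O(A_I)$ is a quotient of $M_\Sigma$, which is generated by $c(L)$ and the $k_i$. In the quotient, $k_i$ becomes $1$ if $i\in I$ and $0$ if $i\notin I$. So $L\to\mathcal O(A_I)$ is surjective, and $A_I\to X'\to X$ is the inclusion of a sublocale $B_I$ of $X$.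

**Step 4: the $B_I$ are pairwise disjoint.** Let $I\ne I'$ and $W=B_I\wedge B_{I'}$. Then $W$ maps to $A_I$ and to $A_{I'}$ compatibly over $X$. Since $p$ is monic, the two resulting maps $W\to X'$ are equal, so $W$ maps to $A_I\wedge A_{I'}=\emptyset$. Hence $W=\emptyset$.

**Step 5: the $B_I$ cover $X$, so each is complemented.** Since $A_I\to X$ factors through $B_I$, we have $A_I\le p^*(B_I)$. So $p^*(\bigvee_IB_I)=\bigvee_Ip^*(B_I)\ge\bigvee_IA_I=X'$, and $p$ factors through the sublocale $\bigvee_IB_I$. As $p^\sharp$ is injective, so is the surjective frame map of the inclusion $\bigvee_IB_I\to X$, and therefore $\bigvee_IB_I=X$. With Step 4, each $B_I$ has complement $\bigvee_{I'\ne I}B_{I'}$.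

**Step 6: $p^*(B_I)=A_I$.** The $p^*(B_I)$ are pairwise disjoint. For $I'\ne I$ we have $p^*(B_I)\wedge A_{I'}\le p^*(B_I)\wedge p^*(B_{I'})=\emptyset$, so
$$p^*(B_I)=\bigvee_{I'}\big(p^*(B_I)\wedge A_{I'}\big)=p^*(B_I)\wedge A_I=A_I .$$

**Step 7: recover $S_i$.** Let $T_i=\bigvee_{I\not\ni i}B_I$, which is complemented, with complement $\bigvee_{I\ni i}B_I$. By Step 6, $p^*(T_i)=\bigvee_{I\not\ni i}A_I=p^*(S_i)\wedge\bigwedge_{l\ne i}(k_l\vee p^*(S_l))=p^*(S_i)$. Since $\delta$ factors through $p$, $\delta^*(T_i)=\delta^*(S_i)$. By injectivity of $\delta^*$ in (c), $S_i=T_i$ is complemented. $\square$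

**Finiteness is essential.** The set $\mathrm{Sub}(\mathbb R)$ is soluble with $X[\Sigma]=X_d$, as we saw. But its member $\mathbb Q$ is not complemented. Let $C$ be a complement. For an irrational $x$ we have $\{x\}\wedge\mathbb Q=\emptyset$, so $\{x\}=\{x\}\wedge(C\vee\mathbb Q)=\{x\}\wedge C$. Thus $C$ contains every irrational point and is dense. Then $\mathbb Q$ and $C$ both contain $\mathbb R_{\neg\neg}\neq\emptyset$ and are not disjoint (Isbell), a contradiction.

## Which monomorphisms are sublocale inclusions

Lemma 1, with a general $Z$ in place of $X_d$, gives one more statement.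

**Proposition 3.** A monomorphism $d\colon X'\to X$ of locales is a sublocale inclusion iff the following holds for every $g\colon Y\to X$ and every open $U$ of $Y$ with closed complement $C$: if $g|_U$ and $g|_C$ factor through $d$, then so does $g$.

*Proof.* If $d$ is a sublocale inclusion and both restrictions factor through it, then $g^*(X')\ge U\vee C=Y$, so $g$ factors through $d$.

Conversely, assume the condition and let $m\in\mathcal O(X')$ be arbitrary. Apply Lemma 1 with $Z=X'$ and $H=d^\sharp(\mathcal O(X))$, and let $g\colon Y\to X$ have $g^\sharp=\psi d^\sharp$. On $A$, the map $g$ is the inclusion of the open sublocale $m$ of $X'$ followed by $d$. On $B$ it is the inclusion of $X'\setminus m$ followed by $d$. Here $B$ is open with closed complement $A$, so the condition gives $g=dh$ for some $h\colon Y\to X'$. Since $d$ is monic, $h|_A$ and $h|_B$ are those two inclusions, that is, $h^\sharp(z)=(z\wedge m,z\vee m)$ for all $z\in\mathcal O(X')$. So $(m,m)=h^\sharp(m)\in P$, and Lemma 1(4) gives $m\in d^\sharp(\mathcal O(X))$. As $m$ was arbitrary, $d^\sharp$ is surjective, and $d$ is a sublocale inclusion.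 $\square$
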